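
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\numberwithin{equation}{section}

\title{Coexisting global minima for a Kirchhoff problem\\ with critical exponent}


\begin{abstract}
On a smooth bounded domain of $\mathbf R^n$, $n>4$, we study the Kirchhoff problem with critical nonlinearity $|u|^{4/(n-2)}u$ and linear term $\lambda(u-v)$. We prove a conjecture stating that, for $\lambda$ large, every convex set $C$ which is dense in $L^2$ contains some $v$ for which the problem has at least three weak solutions, two of them global minima of the energy. We give an explicit value of $\lambda$ beyond which this holds. We then show that the part of the statement about two global minima is governed by the convexity of a single functional $g_\lambda$: it holds when $g_\lambda$ is not convex, and it fails for every $C$ below the threshold at which convexity is lost.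
\end{abstract}

\section{The problem and the results}

\subsection{The question}
Let $n>4$, let $\Omega\subset\mathbf R^n$ be a smooth bounded domain, and let $a\ge0$, $b>0$. We write $H=H^1_0(\Omega)$ with
\[
\langle u,w\rangle=\int_\Omega\nabla u\cdot\nabla w\,dx,\qquad \|u\|=\langle u,u\rangle^{1/2},
\]
$(\cdot,\cdot)$ for the scalar product of $L^2(\Omega)$, $|\cdot|_q$ for the norm of $L^q(\Omega)$, and
\[
p=\frac{2n}{n-2}\in(2,4),\qquad \theta=\frac p2-1=\frac2{n-2}\in(0,1).
\]
For $\lambda>0$ and $v\in L^2(\Omega)$ consider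
\begin{equation}\label{problem}
\begin{cases}
-\bigl(a+b\int_\Omega|\nabla u|^2dx\bigr)\Delta u=|u|^{\frac4{n-2}}u+\lambda(u-v(x))&\text{in }\Omega,\\
u=0&\text{on }\partial\Omega,
\end{cases}
\end{equation}
together with its energy
\[
J_v(u)=\frac a2\|u\|^2+\frac b4\|u\|^4-\frac1p|u|_p^p-\frac\lambda2|u-v|_2^2,\qquad u\in H .
\]
A weak solution of \eqref{problem} is a function $u\in H$ with
\begin{equation}\label{weak}
(a+b\|u\|^2)\langle u,w\rangle-\int_\Omega|u|^{p-2}uw\,dx-\lambda(u-v,w)=0\qquad\text{for all }w\in H .
\end{equation}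
Since $p-2=\frac4{n-2}$, the left side is $J_v'(u)w$. Thus weak solutions are exactly the critical points of $J_v\in C^1(H)$. The following conjecture is taken from \cite{source}.

\begin{conjecture}
There is $\lambda^*>0$ such that for every $\lambda>\lambda^*$ and every convex set $C\subseteq L^2(\Omega)$ whose $L^2$-closure contains $H^1_0(\Omega)$ there is $v^*\in C$ for which problem \eqref{problem} with $v=v^*$ has at least three weak solutions, two of which are global minima of $J_{v^*}$ on $H^1_0(\Omega)$.
\end{conjecture}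

Since $H$ is dense in $L^2(\Omega)$, the hypothesis on $C$ says simply that \emph{$C$ is convex and dense in $L^2(\Omega)$}.

\subsection{What one should expect}
If $0\in C$, one can try $v^*=0$: the functional $J_0$ is even, so if it attains a negative infimum, it attains it at a pair $\pm u$. But a dense convex set may well avoid $0$. An example is $\{v\in C_c^\infty(\Omega):v(x_0)=1\}$ with $x_0\in\Omega$, which is dense because the value at a point can be changed at arbitrarily small $L^2$ cost. So the conjecture says that the coexistence of two global minima cannot be avoided by restricting $v$ to any dense convex set.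

Why should this be so? Put
\[
I(u)=\frac a2\|u\|^2+\frac b4\|u\|^4-\frac1p|u|_p^p,\qquad g(u)=g_\lambda(u)=I(u)-\frac\lambda2|u|_2^2 .
\]
Then
\begin{equation}\label{tilt}
J_v(u)=g(u)+\lambda(u,v)-\frac\lambda2|v|_2^2 ,
\end{equation}
so the functionals $J_v$ are, up to constants, the tilts of one fixed functional $g$ by linear forms. On the real line, a continuous function growing faster than $|x|$ all of whose linear tilts have a unique minimizer is convex (this is proved in Section~\ref{sec:principle}), while every tilt of a strictly convex function has at most one minimizer. One is led to guess that the decisive question is whether $g_\lambda$ is convex. Large $\lambda$ destroys convexity, which explains the form of the conjecture. Apart from one borderline value of $\lambda$, which we leave open, the guess is correct; Theorem~\ref{thm:sharp} below makes it precise.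

The conditions $n>4$ and $b>0$ enter already in the existence of global minima: they make $p<4$ and let the term $\frac b4\|u\|^4$ dominate the critical term. If $n=3$ (so $p=6$), or if $b=0$, then $J_v(su)\to-\infty$ as $s\to\infty$ for each $u\ne0$.

\subsection{Results}
Let $S=\inf\{\|u\|^2/|u|_p^2:u\in H\setminus\{0\}\}$ be the best Sobolev constant, and let $\lambda_1\le\lambda_2$ be the first two Dirichlet eigenvalues of $-\Delta$ on $\Omega$, with $L^2$-orthonormal eigenfunctions $\varphi_1,\varphi_2$. Define
\begin{gather}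
\rho^2=\Bigl(\frac{4}{p\,b}\,S^{-p/2}\Bigr)^{\frac{n-2}{n-4}},\qquad R_0=\rho+1,\qquad R_1=\rho+2,\notag\\
d=\frac{2R_1}{\sqrt{\lambda_1}},\qquad R_2=R_1+d\sqrt{\lambda_2},\qquad \lambda^*=\lambda_2\,(a+3bR_2^2).\label{constants}
\end{gather}
Beyond the radius $\rho$ the quartic term controls the critical one (see \eqref{Ipos} and \eqref{coefficient}), and $R_0,R_1$ leave some room beyond it; $d$ is a step length long enough to leave the ball of radius $R_1$; $R_2$ bounds the norms met during such a step.

\begin{theorem}\label{thm:main}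
Let $n>4$, $a\ge0$, $b>0$ and $\lambda>\lambda^*$, and let $C\subseteq L^2(\Omega)$ be convex with $L^2$-closure containing $H^1_0(\Omega)$. Then there is $v^*\in C$ such that problem \eqref{problem} with $v=v^*$ has at least three weak solutions, two of which are global minima of $J_{v^*}$ on $H^1_0(\Omega)$. In particular the conjecture is true.
\end{theorem}

For the threshold, set
\[
\Lambda_c=\sup\{\lambda\in\mathbf R:g_\lambda\text{ is convex on }H\}\in[-\infty,\infty),\qquad \sup\emptyset=-\infty .
\]
(That $\Lambda_c<\infty$ is part of Theorem~\ref{thm:sharp}.) If $g_{\lambda'}$ is convex and $\lambda<\lambda'$, then $g_\lambda=g_{\lambda'}+\frac{\lambda'-\lambda}2|\cdot|_2^2$ is convex, and pointwise limits of convex functions are convex. Hence, for $\lambda\in\mathbf R$,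
\begin{equation}\label{threshold}
g_\lambda\text{ is convex}\iff\lambda\le\Lambda_c .
\end{equation}
Let further
\[
C_2(n)=\frac{2\,(n-4)^{\frac{n-4}2}}{(n-2)^{\frac{n-2}2}\,S^{n/2}},\qquad
\kappa=\min_{\tau\ge0}\bigl[a+b\tau-(p-1)S^{-p/2}\tau^\theta\bigr].
\]

\begin{theorem}\label{thm:sharp}
Let $n>4$, $a\ge0$, $b>0$ and $\lambda>0$.
\begin{itemize}
\item[\textup{(A)}] For every $v\in L^2(\Omega)$ the functional $J_v$ attains its infimum, and each of its minimizing sequences has a subsequence converging in $H$.
\item[\textup{(B)}] If $\lambda>\Lambda_c$, that is, if $g_\lambda$ is not convex, then every convex set $C$ dense in $L^2(\Omega)$ contains some $v^*$ for which $J_{v^*}$ has at least two global minima.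
\item[\textup{(C)}] If $\lambda<\Lambda_c$, then for every $v\in L^2(\Omega)$ problem \eqref{problem} has exactly one weak solution. So the conclusion of \textup{(B)} fails for every $C$.
\item[\textup{(D)}] $\Lambda_c<a\lambda_1$. Hence \textup{(B)} applies to every $\lambda>0$ with $\lambda\ge a\lambda_1$ and, if $a=0$, to every $\lambda>0$. If $\kappa>0$, which is equivalent to
\[
a^{\frac{n-4}2}\,b>\Bigl(\frac{n+2}{n-2}\Bigr)^{\frac{n-2}2}C_2(n),
\]
then $\Lambda_c\ge\kappa\lambda_1>0$; in that case ``$\lambda$ large enough'' cannot be replaced by ``every $\lambda>0$''.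
\item[\textup{(E)}] In \textup{(B)}, problem \eqref{problem} with $v=v^*$ also has a third weak solution if $\lambda>\lambda^*$ (with $v^*$ as in Theorem~\textup{\ref{thm:main}}), or if $a^{\frac{n-4}2}b>C_2(n)$ (for every $\lambda>0$ with $\lambda>\Lambda_c$).
\end{itemize}
\end{theorem}

Thus $\max\{0,\Lambda_c\}$ is the exact threshold for the property ``every dense convex $C$ contains a $v^*$ with two global minima''. We do not settle the borderline case $\lambda=\Lambda_c>0$, nor the third solution when $\lambda\le\lambda^*$, $g_\lambda$ is not convex and $a^{\frac{n-4}2}b\le C_2(n)$.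

\subsection{Plan}
Section~\ref{sec:prelim} collects the estimates and the compactness lemma. Section~\ref{sec:principle} contains the heart of the matter: if all tilts by $v\in C$ had a unique minimizer, one could prescribe the weak limit of a sequence of these minimizers and bound their energies. Theorem~\ref{thm:main} is proved in Sections~\ref{sec:two} and~\ref{sec:third}; the proof uses large $\lambda$ to keep all relevant sequences outside the ball where compactness may fail. Sections~\ref{sec:bubbles} and~\ref{sec:proof2} prove Theorem~\ref{thm:sharp}; there the loss of compactness is analyzed directly.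

\section{Preliminaries}\label{sec:prelim}

\subsection{Coercivity}
By $|u|_p^p\le S^{-p/2}\|u\|^p$ and $|u|_2\le\lambda_1^{-1/2}\|u\|$,
\[
g(u)+\lambda(u,v)\ge\frac b4\|u\|^4-\frac1pS^{-p/2}\|u\|^p-\frac\lambda{2\lambda_1}\|u\|^2-\frac{\lambda}{\sqrt{\lambda_1}}\,|v|_2\|u\| .
\]
Since $p<4$,
\begin{equation}\label{coercive}
g(u)+\lambda(u,v)\to\infty\ \text{ as }\|u\|\to\infty,\ \text{ uniformly for $v$ in bounded subsets of }L^2(\Omega).
\end{equation}
Moreover $g$ is even, $g(0)=0$, and $g$ is continuous on $H$ and bounded on bounded sets.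

\subsection{The radius $\rho$}
As $4-p=2(1-\theta)=\frac{2(n-4)}{n-2}$, the definition of $\rho$ reads $b\rho^{4-p}=\frac4pS^{-p/2}$. Therefore
\begin{equation}\label{Ipos}
\|u\|\ge\rho\ \Longrightarrow\ I(u)\ge\frac14\|u\|^p\Bigl(b\|u\|^{4-p}-\frac4pS^{-p/2}\Bigr)\ge0 ,
\end{equation}
and, since $\frac4p>1$,
\begin{equation}\label{coefficient}
s>\rho^2\ \Longrightarrow\ a+bs\ge s^\theta\cdot bs^{1-\theta}>s^\theta\cdot\frac4pS^{-p/2}>S^{-p/2}s^\theta .
\end{equation}

\subsection{Compactness}
We use the following standard facts. If $(u_k)$ is bounded in $L^q$, $1<q<\infty$, and $u_k\to u$ a.e., then $u_k\rightharpoonup u$ in $L^q$, and the Brezis--Lieb lemma holds: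
\[
|u_k|_q^q=|u|_q^q+|u_k-u|_q^q+o(1).
\]
By Rellich's theorem, a sequence converging weakly in $H$ converges in $L^2$ and, along a subsequence, a.e.

The embedding $H\subset L^p$ is not compact, so sequences with $J_v'(u_k)\to0$ need not have convergent subsequences. The next lemma shows that the Kirchhoff coefficient $a+b\|u\|^2$ rules this out when the norm is not too small: the lost part of the sequence would have to satisfy an equality which Sobolev's inequality forbids.

\begin{lemma}\label{lem:PS}
Let $\lambda>0$, $v\in L^2(\Omega)$, and let $u_k\in H$ with $J_v'(u_k)\to0$ and $\|u_k\|^2\to s$. If $s=0$ or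
\begin{equation}\label{PScond}
a+bs>S^{-p/2}s^\theta ,
\end{equation}
then $(u_k)$ has a subsequence converging in $H$. By \eqref{coefficient}, this applies whenever $s>\rho^2$.
\end{lemma}

\begin{proof}
If $s=0$ then $u_k\to0$. Let $s>0$. Along a subsequence $u_k\rightharpoonup u$ in $H$, and $u_k\to u$ in $L^2$ and a.e. Put $w_k=u_k-u$; then $\|w_k\|^2\to t:=s-\|u\|^2\le s$. In
\[
J_v'(u_k)w_k=(a+b\|u_k\|^2)\langle u_k,w_k\rangle-\int_\Omega|u_k|^{p-2}u_kw_k\,dx-\lambda(u_k-v,w_k)
\]
the left side and the last term tend to $0$, and $\langle u_k,w_k\rangle=\langle u,w_k\rangle+\|w_k\|^2\to t$. Since $|u_k|^{p-2}u_k\rightharpoonup|u|^{p-2}u$ in $L^{p/(p-1)}$, the Brezis--Lieb lemma gives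
\[
\int_\Omega|u_k|^{p-2}u_kw_k\,dx=|u_k|_p^p-|u|_p^p+o(1)=|w_k|_p^p+o(1).
\]
Hence $(a+bs)t=\lim|w_k|_p^p\le S^{-p/2}t^{p/2}$. If $t>0$, division by $t$ gives $a+bs\le S^{-p/2}t^\theta\le S^{-p/2}s^\theta$, contrary to \eqref{PScond}. So $t=0$ and $u_k\to u$ in $H$.
\end{proof}

\section{What uniqueness of all minimizers implies}\label{sec:principle}

\subsection{The argument on the line}
Let $g:\mathbf R\to\mathbf R$ be continuous with $g(x)/|x|\to\infty$ as $|x|\to\infty$, and suppose that for every $v\in\mathbf R$ the function $x\mapsto g(x)+xv$ has a unique minimizer $x(v)$. We show that $g$ is convex. Fix $x_0\in\mathbf R$ and let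
\[
F(v)=\min_x\,[g(x)+(x-x_0)v].
\]
$F$ is an infimum of affine functions, hence upper semicontinuous, and testing with $x=x_0\pm1$ gives $F(v)\le\max\{g(x_0+1),g(x_0-1)\}-|v|$. So $F$ has a maximum point $\bar v$. For $s\neq0$ let $z_s=x(\bar v+s)$. Then
\[
g(z_s)+(z_s-x_0)(\bar v+s)=F(\bar v+s)\le F(\bar v)\le g(z_s)+(z_s-x_0)\bar v,
\]
so $s(z_s-x_0)\le0$. Let $s\to0$. Since $g(z_s)+z_s(\bar v+s)\le g(x)+x(\bar v+s)$ for all $x$, the points $z_s$ stay bounded, and each of their limit points minimizes $x\mapsto g(x)+x\bar v$; by uniqueness $z_s\to x(\bar v)$. Letting $s\to0$ from both sides we get $x(\bar v)=x_0$. This says $g(x)\ge g(x_0)-(x-x_0)\bar v$ for all $x$: there is a supporting line at $x_0$. As $x_0$ was arbitrary, $g$ is convex.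

For instance, $g(x)=\frac14x^4-\frac12x^2$ is not convex, so some tilt must have two minimizers; indeed $v=0$ gives $x=\pm1$.

Two things change for our $g$ on $H$. First, $v$ is restricted to a set $C$ that is only dense, so the maximum of $F$ over $C$ need not be attained; we shall maximize over growing polytopes in $C$ and pass to a limit. Second, the minimizers so obtained converge only weakly, and $g$ need not be weakly lower semicontinuous because of the critical term. So the principle below produces only weak convergence together with an energy bound. The contradiction then needs a further ingredient: in Section~\ref{sec:two} it is the lower bound $\|u\|>\rho$ for all minimizers, in Section~\ref{sec:proof2} an energy comparison for weakly convergent sequences.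

\subsection{The principle}
From here on $g=g_\lambda$ is again the functional on $H$. For $v\in L^2(\Omega)$ and $u_0\in H$ let
\[
f(v)=\inf_{u\in H}[g(u)+\lambda(u,v)],\qquad G(u_0)=\sup_{v\in L^2}[f(v)-\lambda(u_0,v)] .
\]
By \eqref{coercive}, $f(v)$ is finite. For each $v$, the function $u\mapsto f(v)-\lambda(u,v)$ is affine and lies below $g$; thus $G(u_0)$ is the supremum of the values at $u_0$ of such affine minorants of $g$. If $u_0=\frac12(u_1+u_2)$, then averaging $f(v)\le g(u_i)+\lambda(u_i,v)$ over $i=1,2$ gives
\begin{equation}\label{Gbound}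
G(u_0)\le\frac12\bigl(g(u_1)+g(u_2)\bigr),\qquad\text{in particular}\quad G(u_0)\le g(u_0).
\end{equation}

\begin{lemma}\label{lem:principle}
Let $\lambda>0$ be such that for every $v\in L^2(\Omega)$ each minimizing sequence of $J_v$ has a subsequence converging in $H$. Let $C$ be convex and dense in $L^2(\Omega)$, and suppose that $J_v$ has a unique global minimum for each $v\in C$. Then for each $u_0\in H$ there are $\bar v_k\in C$ such that the global minima $w_k$ of $J_{\bar v_k}$ satisfy
\[
w_k\rightharpoonup u_0\ \text{ in }H,\qquad \limsup_{k\to\infty}g(w_k)\le G(u_0).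
\]
\end{lemma}

\begin{proof}
By continuity of $J_v$, the limits of minimizing sequences are global minima.

\emph{Maximizing over a polytope.} Since $L^2(\Omega)$ is separable, there is a sequence $\{v_i\}_{i\ge1}\subset C$ dense in $C$. Let $\Delta_k$ be the convex hull of $v_1,\dots,v_k$. It is compact, and $\Delta_k\subseteq C$ since $C$ is convex. The function $F(v)=f(v)-\lambda(u_0,v)$ is upper semicontinuous, as $f$ is an infimum of continuous affine functions. So $F$ has a maximum point $\bar v_k$ on $\Delta_k$. Let $w_k$ be the global minimum of $J_{\bar v_k}$.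

\emph{First-order condition.} Fix $i\le k$. For $j\in\mathbf N$ let $v^j=\bar v_k+\frac1j(v_i-\bar v_k)\in\Delta_k$, and let $z_j$ be the global minimum of $J_{v^j}$. Then
\[
g(z_j)+\lambda(z_j-u_0,v^j)=F(v^j)\le F(\bar v_k)\le g(z_j)+\lambda(z_j-u_0,\bar v_k),
\]
hence $(z_j-u_0,v_i-\bar v_k)\le0$. Since $g(z_j)+\lambda(z_j,v^j)\le g(0)=0$, \eqref{coercive} shows that $(z_j)$ is bounded in $H$. As $v^j\to\bar v_k$ and $f$ is upper semicontinuous,
\[
\limsup_j\,[g(z_j)+\lambda(z_j,\bar v_k)]=\limsup_jf(v^j)\le f(\bar v_k).
\]
Thus $(z_j)$ is minimizing for $J_{\bar v_k}$; a subsequence converges to a global minimum, which is $w_k$ by uniqueness. Therefore $(w_k-u_0,v_i-\bar v_k)\le0$, and so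
\begin{equation}\label{saddle}
g(w_k)+\lambda(w_k-u_0,v_i)\le g(w_k)+\lambda(w_k-u_0,\bar v_k)=F(\bar v_k)\le G(u_0),\qquad i\le k .
\end{equation}

\emph{Passage to the limit.} By \eqref{saddle} with $i=1$ and \eqref{coercive}, $(w_k)$ is bounded. Pass to a subsequence with $w_k\rightharpoonup w$ in $H$; then $w_k\to w$ in $L^2$, and \eqref{saddle} gives, with $L=\limsup g(w_k)$ along it,
\[
L+\lambda(w-u_0,v_i)\le G(u_0)\qquad\text{for all }i .
\]
Since $\{v_i\}$ is dense in $L^2(\Omega)$, the same holds with any $v\in L^2(\Omega)$ in place of $v_i$. Here $L>-\infty$ because $g$ is bounded on bounded sets, and $G(u_0)\le g(u_0)<\infty$. Taking for $v$ large positive multiples of $w-u_0$ we see that $w=u_0$. Then $L\le G(u_0)$.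
\end{proof}

\section{Two global minima for large $\lambda$}\label{sec:two}

In this section, and again in Section~\ref{sec:avoid}, we assume $\lambda>\lambda^*$ and put $\mu:=\lambda-\lambda^*>0$; $v\in L^2(\Omega)$ is arbitrary. Let
\[
E=\mathrm{span}(\varphi_1,\varphi_2),\qquad S_E=\{\psi\in E:|\psi|_2=1\} .
\]
For $\psi\in S_E$ we have $\lambda_1\le\|\psi\|^2\le\lambda_2$.

Compactness may fail in the ball of radius $\rho$. The point of taking $\lambda$ large is that $-\frac\lambda2|u|_2^2$ then makes $J_v$ uniformly concave along directions of $E$ over a large ball. From any point of the smaller ball $\|u\|\le R_1$ one can therefore step out of it along $E$ while lowering the energy by a fixed amount. (For this section one direction would suffice; that $\dim E=2$ matters in Section~\ref{sec:third}.)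

\begin{lemma}\label{lem:concave}
If $\|u\|\le R_1$, $\psi\in S_E$ and $0\le r\le d$, then
\begin{equation}\label{concave}
J_v(u+r\psi)\le J_v(u)+r\,J_v'(u)\psi-\frac\mu2r^2 ,
\end{equation}
and $\|u+d\psi\|\ge R_1$. Consequently
\begin{equation}\label{gap}
\|u\|\le R_1\ \Longrightarrow\ J_v(u)\ge\inf_HJ_v+\frac\mu2d^2 .
\end{equation}
\end{lemma}

\begin{proof}
Write $J_v(u+r\psi)=k(r)+q(r)$ with $q(r)=-\frac1p|u+r\psi|_p^p$. The function $q$ is $C^1$ and concave, so it lies below its tangent at $0$. The function $k$ is a polynomial. With $w=u+r\psi$ we have $\|w\|\le R_1+d\sqrt{\lambda_2}=R_2$ and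
\[
k''(r)=(a+b\|w\|^2)\|\psi\|^2+2b\langle w,\psi\rangle^2-\lambda\le(a+3b\|w\|^2)\lambda_2-\lambda\le\lambda^*-\lambda=-\mu ,
\]
so $k(r)\le k(0)+rk'(0)-\frac\mu2r^2$. Adding the two bounds gives \eqref{concave}. Moreover $\|u+d\psi\|\ge d\sqrt{\lambda_1}-R_1=R_1$. For \eqref{gap}, choose the sign of some $\psi\in S_E$ so that $J_v'(u)\psi\le0$ and take $r=d$.
\end{proof}

\begin{lemma}\label{lem:min}
Every minimizing sequence of $J_v$ has a subsequence converging in $H$, and its limit is a global minimum. Every global minimum $u$ of $J_v$ satisfies $\|u\|>R_1$.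
\end{lemma}

\begin{proof}
The second claim is \eqref{gap}. Let $J_v(x_k)\to\inf J_v$. By Ekeland's variational principle there are $y_k\in H$ with $J_v(y_k)\le J_v(x_k)$, $\|x_k-y_k\|\to0$ and $J_v'(y_k)\to0$. The sequence $(y_k)$ is bounded by coercivity, and $\|y_k\|>R_1>\rho$ for large $k$ by \eqref{gap}. Lemma~\ref{lem:PS}, applied after passing to a subsequence with convergent norms, gives a convergent subsequence of $(y_k)$, hence of $(x_k)$. Its limit is a global minimum by continuity of $J_v$.
\end{proof}

\begin{proposition}\label{prop:two}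
Let $\lambda>\lambda^*$ and let $C$ be convex and dense in $L^2(\Omega)$. Then $J_{v^*}$ has at least two global minima for some $v^*\in C$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:min} global minima exist for every $v$. If the claim fails, they are unique for each $v\in C$, and Lemma~\ref{lem:principle} applies. We use it with $u_0=0$. Let $w_k\rightharpoonup0$ be the resulting minima. Since $g$ is even, \eqref{Gbound} with the pair $u,-u$ gives $G(0)\le g(u)$ for all $u$, that is, $G(0)\le\inf_Hg$. By \eqref{concave} with $v=0$, $u=0$ and $r=d$, where $J_0=g$ and $g'(0)=0$, we have $\inf_Hg\le-\frac\mu2d^2$. Hence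
\[
\limsup_{k\to\infty}g(w_k)\le-\frac\mu2d^2<0 .
\]
On the other hand $\|w_k\|>R_1>\rho$ by Lemma~\ref{lem:min}, so $I(w_k)\ge0$ by \eqref{Ipos}, while $w_k\to0$ in $L^2(\Omega)$. Thus $\liminf g(w_k)\ge-\lim\frac\lambda2|w_k|_2^2=0$, a contradiction.
\end{proof}

\section{The third solution}\label{sec:third}

\subsection{The mountain pass level}\label{sec:mp}
Two global minima suggest a third critical point at a mountain pass level between them. We set this up for general $\lambda>0$, because it is used again in Section~\ref{sec:proof2}.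

Let $\lambda>0$ and $v\in L^2(\Omega)$ be such that every minimizing sequence of $J=J_v$ has a convergent subsequence, and suppose that $J$ has exactly two global minima $u_0\neq u_1$, with $m=\min J$. Let
\[
\Gamma=\{\gamma\in C([0,1],H):\gamma(0)=u_0,\ \gamma(1)=u_1\},\qquad c=\inf_{\gamma\in\Gamma}\max_{[0,1]}J\circ\gamma .
\]
Then $c>m$. Indeed, let $r=\frac12\|u_0-u_1\|$. Each $\gamma\in\Gamma$ meets the sphere $\|u-u_0\|=r$, so $c\ge\inf_{\|u-u_0\|=r}J$. If this infimum were $m$, a minimizing sequence on the sphere would have a subsequence converging to a global minimum at distance $r$ from $u_0$, which is neither $u_0$ nor $u_1$.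

We use the localized minimax principle \cite[Thm.~2.8]{willem}. In our situation it says: if $c>m$, then for every $\varepsilon\in(0,\frac12(c-m))$, $\delta>0$ and $\gamma\in\Gamma$ with $\max J\circ\gamma\le c+\varepsilon$ there is $u\in H$ with
\[
|J(u)-c|\le2\varepsilon,\qquad \mathrm{dist}(u,\gamma([0,1]))\le2\delta,\qquad \|J'(u)\|\le8\varepsilon/\delta .
\]
With $\varepsilon=k^{-2}$ and $\delta=k^{-1}$ we obtain: \emph{if $\gamma_k\in\Gamma$ and $\max J\circ\gamma_k\le c+k^{-2}$, then for all large $k$ there are $u_k\in H$ with}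
\begin{equation}\label{PSseq}
J(u_k)\to c,\qquad J'(u_k)\to0,\qquad \mathrm{dist}(u_k,\gamma_k([0,1]))\le\frac2k .
\end{equation}
By coercivity $(u_k)$ is bounded. If a subsequence converges, its limit is a critical point at level $c>m$, hence a third weak solution. What is missing is compactness. Lemma~\ref{lem:PS} provides it if $\liminf\|u_k\|>\rho$, and by the last property in \eqref{PSseq} it is enough that the paths $\gamma_k$ avoid the ball of radius $R_0=\rho+1$.

\subsection{Paths that avoid the ball}\label{sec:avoid}
Let $\lambda>\lambda^*$ again, with $\mu$, $E$ and $S_E$ as in Section~\ref{sec:two}. A portion of a path inside the ball $\|u\|\le R_1$ can be pushed out by a step $d\psi$, $\psi\in S_E$, without raising the energy, provided that $J$ does not increase too fast in the direction $\psi$ at the starting point. Two new difficulties arise: the direction has to be chosen continuously along the path, and on the way from the original path to the pushed one the ball has to be avoided too. Both are overcome because $\dim E=2$: a path in a plane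 can be perturbed so as to miss the origin, and in a plane one can find a direction orthogonal to a given vector.

\begin{lemma}\label{lem:detour}
Let $\lambda>\lambda^*$, and let $J=J_v$, $u_0$, $u_1$, $\Gamma$ be as in Section~\textup{\ref{sec:mp}}. For every $\gamma\in\Gamma$ there is $\tilde\gamma\in\Gamma$ with
\[
\max J\circ\tilde\gamma\le\max J\circ\gamma\qquad\text{and}\qquad\|\tilde\gamma(t)\|>R_0\ \text{ for all }t\in[0,1].
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:min}, $\|u_0\|,\|u_1\|>R_1$. So the set $\{t:\|\gamma(t)\|<R_1\}$ is an open subset of $(0,1)$, and each of its components $(\alpha,\beta)$ satisfies $\|\gamma(\alpha)\|=\|\gamma(\beta)\|=R_1$. Consider those components which contain some $t$ with $\|\gamma(t)\|\le R_0=R_1-1$. On the closure of each of them $\|\gamma\|$ varies by at least $1$, so by uniform continuity of $\gamma$ there are finitely many of them. Outside them $\|\gamma\|>R_0$. On each of them we replace $\gamma|_{[\alpha,\beta]}$ by a path with the same endpoints, of norm at least $R_1$, on which $J\le\max J\circ\gamma$.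

\emph{Admissible directions.} For $t\in[\alpha,\beta]$ let $\ell(t)\in E$ represent $J'(\gamma(t))$ on $E$, that is, $(\ell(t),\psi)=J'(\gamma(t))\psi$ for $\psi\in E$; the map $\ell$ is continuous. Put $\sigma=\frac12\mu d$ and
\[
O_t=\{\psi\in S_E:(\ell(t),\psi)<\sigma\}.
\]
If $t\in[\alpha,\beta]$ and $\psi\in O_t$, then $\|\gamma(t)\|\le R_1$, and Lemma~\ref{lem:concave} gives
\begin{equation}\label{pushed}
\|\gamma(t)+d\psi\|\ge R_1,\qquad J(\gamma(t)+d\psi)\le J(\gamma(t))+d\sigma-\frac\mu2d^2=J(\gamma(t)).
\end{equation}
The set $O_t$ is the intersection of the circle $S_E$ with an open half-plane containing its center (or all of $S_E$, if $\ell(t)=0$). So it is nonempty and arcwise connected.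

\emph{A continuous choice.} There is a piecewise linear map $P:[\alpha,\beta]\to E$ with $|P(t)-\ell(t)|_2<\frac\sigma2$ for all $t$. Its image is a finite union of segments and points, so it has empty interior in the plane $E$, and there is $e\in E$ with $|e|_2<\frac\sigma2$ outside this image. Then $\tilde\ell=P-e$ is continuous, vanishes nowhere, and $|\tilde\ell(t)-\ell(t)|_2<\sigma$. Let $\psi(t)=-\tilde\ell(t)/|\tilde\ell(t)|_2\in S_E$. Since
\[
(\ell(t),\psi(t))=-|\tilde\ell(t)|_2+(\ell(t)-\tilde\ell(t),\psi(t))<\sigma ,
\]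
we have $\psi(t)\in O_t$ for all $t\in[\alpha,\beta]$.

\emph{The ends.} Since $\dim E=2$, there is $\psi_\alpha\in S_E$ with $\langle\gamma(\alpha),\psi_\alpha\rangle=0$, and after a change of sign $(\ell(\alpha),\psi_\alpha)\le0$. In particular $\psi_\alpha\in O_\alpha$. On the segment $\gamma(\alpha)+r\psi_\alpha$, $0\le r\le d$, the square of the norm is $R_1^2+r^2\|\psi_\alpha\|^2\ge R_1^2$, and $J\le J(\gamma(\alpha))$ by \eqref{concave}. Choose $\psi_\beta$ at $\beta$ in the same way.

\emph{The new path.} Replace $\gamma|_{[\alpha,\beta]}$ by the concatenation of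
\begin{itemize}
\item[(1)] $\gamma(\alpha)+r\psi_\alpha$, with $r$ from $0$ to $d$;
\item[(2)] $\gamma(\alpha)+d\psi$, with $\psi$ running from $\psi_\alpha$ to $\psi(\alpha)$ along an arc in $O_\alpha$;
\item[(3)] $\gamma(t)+d\psi(t)$, with $t$ from $\alpha$ to $\beta$;
\item[(4)] $\gamma(\beta)+d\psi$, with $\psi$ running from $\psi(\beta)$ to $\psi_\beta$ along an arc in $O_\beta$;
\item[(5)] $\gamma(\beta)+r\psi_\beta$, with $r$ from $d$ to $0$.
\end{itemize}
Pieces (1) and (5) have been treated; on (2), (3), (4) the required bounds are \eqref{pushed}.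
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:main}}]
Let $v^*\in C$ be as in Proposition~\ref{prop:two}. If $J=J_{v^*}$ has a third global minimum, we are done. Otherwise the setting of Section~\ref{sec:mp} applies, by Lemma~\ref{lem:min}. Choose $\gamma_k\in\Gamma$ with $\max J\circ\gamma_k\le c+k^{-2}$; by Lemma~\ref{lem:detour} we may assume that $\|\gamma_k(t)\|>R_0$ for all $t$. The sequence in \eqref{PSseq} then satisfies $\|u_k\|\ge\rho+1-\frac2k$. It is bounded, so we may assume that its norms converge, and by Lemma~\ref{lem:PS} a subsequence converges to a critical point $u_2$ with $J(u_2)=c>m$. Thus $u_0,u_1,u_2$ are three distinct weak solutions.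
\end{proof}

\section{The energy of concentration}\label{sec:bubbles}

We now let $\lambda>0$ be arbitrary, so that norms can no longer be forced to be large. Instead we measure what is lost in a weak limit. For $u\in H$ and $t\ge0$ let
\[
e_u(t)=\frac12(a+b\|u\|^2)t+\frac b4t^2-\frac1pS^{-p/2}t^{p/2}.
\]

\begin{lemma}\label{lem:lsc}
If $u_k\rightharpoonup u$ in $H$ and $\|u_k-u\|^2\to t$, then $\liminf g(u_k)\ge g(u)+e_u(t)$.
\end{lemma}

\begin{proof}
Pass to a subsequence realizing the $\liminf$ along which $u_k\to u$ in $L^2$ and a.e. Then $\|u_k\|^2\to\|u\|^2+t$, and by Brezis--Lieb and Sobolev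
\[
|u_k|_p^p=|u|_p^p+|u_k-u|_p^p+o(1)\le|u|_p^p+S^{-p/2}t^{p/2}+o(1).
\]
Inserting this into $g$ and expanding $\frac b4(\|u\|^2+t)^2=\frac b4\|u\|^4+\frac b2\|u\|^2t+\frac b4t^2$ gives the claim.
\end{proof}

The number $e_u(t)$ may be negative, so a sequence might profit from concentrating. The next lemma says that it never profits enough: an honest pair $u\pm w$ in $H$ has an average energy strictly below $g(u)+e_u(t)$. The function $w$ is a concentrated extremal of Sobolev's inequality (a bubble) of width $\varepsilon$, cut off near the boundary. It gains $\frac\lambda2|w|_2^2\ge\mathrm{const}\cdot\varepsilon^2$ from the lower-order term, whereas all errors are $O(\varepsilon^{n-2})$; this is where $n>4$ is used a second time. We use the pair $u\pm w$ rather than $u+w$ alone because the terms of first order in $w$ then cancel, and because averages over such pairs are what \eqref{Gbound} controls.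

\begin{lemma}\label{lem:bubble}
Let $\lambda>0$, $u\in H$ and $t>0$. There is $w\in H$ with
\[
\frac12\bigl(g(u+w)+g(u-w)\bigr)<g(u)+e_u(t).
\]
\end{lemma}

\begin{proof}
\emph{Averaging.} For $w\in H$,
\[
\frac12\bigl(\|u+w\|^4+\|u-w\|^4\bigr)=\bigl(\|u\|^2+\|w\|^2\bigr)^2+4\langle u,w\rangle^2 .
\]
For real $x,y$, the power mean inequality with exponents $2\le p$, and then $\frac p2\ge1$, give
\[
\frac12\bigl(|x+y|^p+|x-y|^p\bigr)\ge\Bigl(\frac{|x+y|^2+|x-y|^2}2\Bigr)^{p/2}=(x^2+y^2)^{p/2}\ge|x|^p+|y|^p .
\]
Hence
\begin{multline}\label{average}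
\frac12\bigl(g(u+w)+g(u-w)\bigr)\le g(u)+\frac12(a+b\|u\|^2)\|w\|^2+\frac b4\|w\|^4-\frac1p|w|_p^p\\
-\frac\lambda2|w|_2^2+b\langle u,w\rangle^2 .
\end{multline}

\emph{Bubbles.} Recall that $S$ is also the best constant on $\mathbf R^n$ and that, for a suitable $c_n>0$, the functions
\[
U_\varepsilon(x)=c_n\Bigl(\frac\varepsilon{\varepsilon^2+|x|^2}\Bigr)^{\frac{n-2}2},\qquad\varepsilon>0,
\]
satisfy $-\Delta U_\varepsilon=U_\varepsilon^{p-1}$ on $\mathbf R^n$ and $\int|\nabla U_\varepsilon|^2=\int U_\varepsilon^p=S^{n/2}$. Fix a closed ball $\omega\subset\Omega$ of positive radius and $r>0$ such that the ball $B_{2r}(z)$ of radius $2r$ lies in $\Omega$ for every $z\in\omega$, and let $\eta\in C_c^\infty(B_{2r}(0))$, $0\le\eta\le1$, $\eta=1$ on $B_r(0)$. For $z\in\omega$ let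
\[
w_{\varepsilon}(x)=(\eta U_\varepsilon)(x-z)\in C_c^\infty(\Omega);
\]
the point $z=z_\varepsilon$ will be chosen below. Let $0<\varepsilon\le r$. The letter $K$ denotes constants which may change from line to line and may depend on $u$ and $t$, but not on $\varepsilon$ or $z$. For $|x|\ge r$ we have $U_\varepsilon+|\nabla U_\varepsilon|\le K\varepsilon^{\frac{n-2}2}$ and $U_\varepsilon^p\le K\varepsilon^n|x|^{-2n}$.

The following estimates are those of Brezis and Nirenberg \cite{BN}; we need only one-sided bounds. Since $|\nabla(\eta U_\varepsilon)|^2=\nabla U_\varepsilon\cdot\nabla(\eta^2U_\varepsilon)+U_\varepsilon^2|\nabla\eta|^2$, testing the equation with $\eta^2U_\varepsilon$ gives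
\[
\|w_\varepsilon\|^2=\int\eta^2U_\varepsilon^p\,dx+\int U_\varepsilon^2|\nabla\eta|^2\,dx\le S^{n/2}+K\varepsilon^{n-2}.
\]
Next, $|w_\varepsilon|_p^p\ge S^{n/2}-\int_{|x|>r}U_\varepsilon^p\,dx\ge S^{n/2}-K\varepsilon^n$. Finally, $U_\varepsilon\ge c_n(2\varepsilon)^{-\frac{n-2}2}$ on $B_\varepsilon(0)$, so $|w_\varepsilon|_2^2\ge\int_{B_\varepsilon(0)}U_\varepsilon^2\,dx\ge\kappa_0\varepsilon^2$ with some $\kappa_0>0$ independent of $\varepsilon$ and $z$.

\emph{The interaction term.} Extend $u$ by $0$ to $\mathbf R^n$. As $w_\varepsilon\in C_c^\infty(\Omega)$,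
\[
\langle u,w_\varepsilon\rangle=-\int u\,\Delta w_\varepsilon\,dx=\int u(x)\bigl(\eta U_\varepsilon^{p-1}-2\nabla\eta\cdot\nabla U_\varepsilon-U_\varepsilon\Delta\eta\bigr)(x-z)\,dx .
\]
The terms with derivatives of $\eta$ live on $r\le|x-z|\le2r$ and contribute at most $K\varepsilon^{\frac{n-2}2}|u|_1$. Further, $U_\varepsilon^{p-1}(x)=c_n^{p-1}\varepsilon^{\frac{n-2}2}\,\varepsilon^{-n}\phi(x/\varepsilon)$ with $\phi(y)=(1+|y|^2)^{-\frac{n+2}2}$, which is integrable. By Fubini's theorem,
\[
\int_\omega\int_{\mathbf R^n}|u(x)|\,\varepsilon^{-n}\phi\Bigl(\frac{x-z}\varepsilon\Bigr)dx\,dz\le|u|_1\int_{\mathbf R^n}\phi\,dy ,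
\]
so for each $\varepsilon$ there is $z=z_\varepsilon\in\omega$ for which the inner integral is at most $|u|_1\int\phi\,dy$ divided by the volume of $\omega$. With this choice $|\langle u,w_\varepsilon\rangle|\le K\varepsilon^{\frac{n-2}2}$.

\emph{Conclusion.} Put $w=\vartheta w_\varepsilon$ with $\vartheta>0$, $\vartheta^2S^{n/2}=t$. Then $\|w\|^2\le t+K\varepsilon^{n-2}$. Since $\frac n2(\frac p2-1)=\frac n{n-2}=\frac p2$, we have $\vartheta^pS^{n/2}=t^{p/2}S^{-\frac n2(\frac p2-1)}=S^{-p/2}t^{p/2}$, so $|w|_p^p\ge S^{-p/2}t^{p/2}-K\varepsilon^n$. The right side of \eqref{average} is therefore at most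
\[
g(u)+e_u(t)+K\varepsilon^{n-2}-\frac\lambda2\vartheta^2\kappa_0\varepsilon^2 .
\]
Since $n-2>2$, this is less than $g(u)+e_u(t)$ for small $\varepsilon$.
\end{proof}

\section{The convexity threshold}\label{sec:proof2}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:sharp}(A)}]
By \eqref{tilt}, the minimizing sequences of $J_v$ are those of $u\mapsto g(u)+\lambda(u,v)$, whose infimum is $f(v)$. Let $(u_k)$ be one of them. It is bounded by \eqref{coercive}. Pass to a subsequence with $u_k\rightharpoonup u$ and $\|u_k-u\|^2\to t$. Since $(u_k,v)\to(u,v)$, Lemma~\ref{lem:lsc} gives $f(v)\ge g(u)+e_u(t)+\lambda(u,v)$. If $t>0$, take $w$ from Lemma~\ref{lem:bubble}. Then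
\[
f(v)>\frac12\bigl(g(u+w)+g(u-w)\bigr)+\lambda(u,v)=\frac12\sum_\pm\bigl[g(u\pm w)+\lambda(u\pm w,v)\bigr]\ge f(v),
\]
a contradiction. So $t=0$, $u_k\to u$ in $H$, and $u$ is a global minimum.
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:sharp}(B)}]
Suppose that $g$ is not convex, but that for each $v\in C$ the global minimum of $J_v$, which exists by (A), is unique. By (A), Lemma~\ref{lem:principle} applies. A continuous function that is not convex is not midpoint convex, so there are $u_1,u_2$ and $u_0=\frac12(u_1+u_2)$ with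
\[
g(u_0)>\frac12\bigl(g(u_1)+g(u_2)\bigr)\ge G(u_0),
\]
where the last inequality is \eqref{Gbound}. Let $w_k\rightharpoonup u_0$ be as in Lemma~\ref{lem:principle}, and pass to a subsequence with $\|w_k-u_0\|^2\to t$.

If $t=0$, then $g(w_k)\to g(u_0)>G(u_0)\ge\limsup g(w_k)$, a contradiction. If $t>0$, then with $w$ from Lemma~\ref{lem:bubble} for $u=u_0$, Lemma~\ref{lem:lsc} and \eqref{Gbound} give
\[
G(u_0)\ge\limsup g(w_k)\ge g(u_0)+e_{u_0}(t)>\frac12\bigl(g(u_0+w)+g(u_0-w)\bigr)\ge G(u_0),
\]
again a contradiction.
\end{proof}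

\begin{proof}[Proof of Theorem~\textup{\ref{thm:sharp}(C)}]
Let $0<\lambda<\Lambda_c$ and choose $\lambda'$ with $\lambda<\lambda'\le\Lambda_c$ and $g_{\lambda'}$ convex. Then $g_\lambda=g_{\lambda'}+\frac{\lambda'-\lambda}2|\cdot|_2^2$ is strictly convex, and so is $J_v$ for each $v$, by \eqref{tilt}. Critical points of $J_v$ are then global minima. There is at most one by strict convexity and at least one by (A).
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:sharp}(D)}]
\emph{Upper bound for $\Lambda_c$.} Recall that $\|\varphi_1\|^2=\lambda_1$. For $\delta\in\mathbf R$ and $\lambda=a\lambda_1-\delta$,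
\[
g_\lambda(s\varphi_1)=\frac\delta2s^2+\frac b4\lambda_1^2s^4-\frac1p|\varphi_1|_p^ps^p .
\]
As $p<4$, we can fix $s>0$ for which the sum of the last two terms is negative, and then $\delta_0>0$ such that $g_\lambda(\pm s\varphi_1)<0=g_\lambda(0)$ for all $\delta\le\delta_0$. So $g_\lambda$ is not convex for any $\lambda\ge a\lambda_1-\delta_0$, and $\Lambda_c\le a\lambda_1-\delta_0<a\lambda_1$.

\emph{Lower bound when $\kappa>0$.} Along each line $r\mapsto u+r\varphi$ the functional $I$ is $C^2$, since $p>2$. By H\"older and Sobolev, $\int_\Omega|u|^{p-2}\varphi^2\,dx\le|u|_p^{p-2}|\varphi|_p^2\le S^{-p/2}\|u\|^{2\theta}\|\varphi\|^2$. So the second derivative of $I(u+r\varphi)$ at $r=0$, which is the left side below, satisfies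
\begin{multline*}
(a+b\|u\|^2)\|\varphi\|^2+2b\langle u,\varphi\rangle^2-(p-1)\int_\Omega|u|^{p-2}\varphi^2\,dx\\
\ge\bigl[a+b\|u\|^2-(p-1)S^{-p/2}\|u\|^{2\theta}\bigr]\|\varphi\|^2\ge\kappa\|\varphi\|^2 .
\end{multline*}
If $\kappa>0$, this is at least $\kappa\lambda_1|\varphi|_2^2$. Since $u$ and $\varphi$ are arbitrary, the second derivatives of $g_{\kappa\lambda_1}$ along lines are nonnegative, $g_{\kappa\lambda_1}$ is convex, and $\Lambda_c\ge\kappa\lambda_1>0$. By (C) the conclusion of (B) then fails for $0<\lambda<\Lambda_c$.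

\emph{The criterion.} For $q>0$ we claim that
\begin{equation}\label{criterion}
a+b\tau>q\,S^{-p/2}\tau^\theta\ \text{ for all }\tau>0\quad\iff\quad a^{\frac{n-4}2}\,b>q^{\frac{n-2}2}C_2(n).
\end{equation}
If $a=0$, both sides are false (the left one for small $\tau$, as $\theta<1$). Let $a>0$. The function $\tau^{-\theta}(a+b\tau)$ is minimal at
\[
\tau=\frac{\theta a}{(1-\theta)b}=\frac{2a}{(n-4)b},
\qquad\text{with value}\qquad
a\,\frac{n-2}{n-4}\Bigl(\frac{(n-4)b}{2a}\Bigr)^{\frac2{n-2}} .
\]
The left side of \eqref{criterion} says that this exceeds $qS^{-p/2}=qS^{-\frac n{n-2}}$. Raising to the power $\frac{n-2}2$, we get the equivalent inequality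
\[
a^{\frac{n-2}2}\Bigl(\frac{n-2}{n-4}\Bigr)^{\frac{n-2}2}\frac{(n-4)b}{2a}>q^{\frac{n-2}2}S^{-n/2},
\]
which is the right side of \eqref{criterion}. Now take $q=p-1=\frac{n+2}{n-2}$. At $\tau=0$ the bracket in the definition of $\kappa$ equals $a$, which is positive if either $\kappa>0$ or the right side of \eqref{criterion} holds. So $\kappa>0$ is equivalent to the left side of \eqref{criterion}, together with $a>0$, and thus to the right side.
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:sharp}(E)}]
If $\lambda>\lambda^*$, the claim is Theorem~\ref{thm:main}; note that $\lambda^*\ge a\lambda_2\ge a\lambda_1>\Lambda_c$, so that $g_\lambda$ is not convex.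

Let $a^{\frac{n-4}2}b>C_2(n)$, let $\lambda>0$ be such that $\lambda>\Lambda_c$, and let $v^*\in C$ be as in (B). By \eqref{criterion} with $q=1$, condition \eqref{PScond} holds for every $s>0$. Hence, by Lemma~\ref{lem:PS}, every bounded sequence with $J_{v^*}'(u_k)\to0$ has a convergent subsequence. If $J_{v^*}$ has at least three global minima, we are done. Otherwise it has exactly two, and (A) allows us to use the setting of Section~\ref{sec:mp}: $c>m$, and any $\gamma_k\in\Gamma$ with $\max J_{v^*}\circ\gamma_k\le c+k^{-2}$ yield a bounded sequence as in \eqref{PSseq}. A subsequence of it converges to a critical point at level $c>m$, which is a third weak solution.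
\end{proof}

\begin{thebibliography}{9}

\bibitem{BN} H.~Brezis and L.~Nirenberg, Comm. Pure Appl. Math. \textbf{36} (1983).

\bibitem{source} \emph{Springer Optimization and Its Applications 134}, \url{https://springerlink.bibliotecabuap.elogim.com/content/pdf/10.1007/978-3-319-89815-5.pdf}, doi:10.1007/978-3-319-89815-5.

\bibitem{willem} M.~Willem, \emph{Minimax Theorems}, Birkh\"auser, 1996.

\end{thebibliography}

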